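\title{Automorphisms of the ordinary differential polynomial algebra in two variables are tame}

\begin{abstract}
Let $k$ be a differential field of characteristic $0$ with one derivation $\delta$, which may be zero on $k$. We prove that every automorphism of the differential polynomial algebra $k\{x,y\}$ is tame. An automorphism $(u,v)$ is measured by the orders of $u$ and $v$ in the single variable $x$. The ratio of the separants of $u$ and $v$, written in lowest terms, defines a locally nilpotent derivation of a polynomial ring in finitely many variables, and this derivation yields a tame automorphism that lowers the orders. It follows that the automorphism group is an amalgamated product of its affine and triangular subgroups, that finite subgroups are conjugate into $GL_2(k)$, and that for a finite set $\Delta$ of commuting derivations all automorphisms of $k\{x,y\}$ are tame exactly when $|\Delta|\le1$.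
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k$ be a field of characteristic $0$ with a derivation $\delta$, that is, an additive map with $\delta(cc')=\delta(c)c'+c\,\delta(c')$; the case $\delta=0$ is allowed. The \emph{differential polynomial algebra} $R=k\{x,y\}$ is the polynomial ring
\[
R=k[x_0,x_1,x_2,\dots,\;y_0,y_1,y_2,\dots],\qquad x_0=x,\quad y_0=y,
\]
to which $\delta$ is extended as a derivation by $\delta x_i=x_{i+1}$ and $\delta y_i=y_{i+1}$. Its elements are the polynomial expressions in two unknown functions and their derivatives. We put $k\{x\}=k[x_0,x_1,\dots]$ and $k\{y\}=k[y_0,y_1,\dots]$.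

Endomorphisms and automorphisms of $R$ are those of the $k$-algebra $R$ that commute with $\delta$. For $u,v\in R$ there is exactly one endomorphism $\varphi$ with $\varphi(x)=u$ and $\varphi(y)=v$, namely the substitution $x_i\mapsto\delta^iu$, $y_i\mapsto\delta^iv$, and we write $\varphi=(u,v)$. The automorphisms that one writes down first change one variable by an expression in the other:
\[
(\alpha x+f,\;y)\quad\text{and}\quad(x,\;\beta y+g),\qquad \alpha,\beta\in k^*,\quad f\in k\{y\},\quad g\in k\{x\}.
\]
The inverse of the first is $(\alpha^{-1}(x-f),y)$, and that of the second is $(x,\beta^{-1}(y-g))$. These automorphisms are called \emph{elementary}. An automorphism is \emph{tame} if it lies in the subgroup generated by the elementary ones, and \emph{wild} otherwise. The question of this paper is whether every automorphism of $k\{x,y\}$ is tame, and whether the answer depends on $k$.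

Two subgroups of the tame group describe its structure. The \emph{affine} subgroup $A$ consists of the automorphisms
\[
(a_{11}x+a_{12}y+b_1,\;a_{21}x+a_{22}y+b_2),\qquad a_{ij},b_i\in k,\quad a_{11}a_{22}-a_{12}a_{21}\ne0 .
\]
Those with $b_1=b_2=0$ are \emph{linear}; they form a group that we identify with $GL_2(k)$ through its action on $kx\oplus ky$. The \emph{triangular} subgroup $B$ consists of the automorphisms $(\alpha x+f,\;\beta y+c)$ with $\alpha,\beta\in k^*$, $c\in k$, $f\in k\{y\}$. Put $C=A\cap B$.

All of this makes sense for a finite set $\Delta$ of commuting derivations of $k$: the variables are then $x^\theta,y^\theta$ with $\theta$ in the free commutative monoid on $\Delta$, each $\delta\in\Delta$ acts by $\delta x^\theta=x^{\theta\delta}$ and $\delta y^\theta=y^{\theta\delta}$, and automorphisms commute with every element of $\Delta$. Three facts are known.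
\begin{itemize}
\item[(K1)] For $|\Delta|=0$ we have $k\{x,y\}=k[x,y]$, and every automorphism is tame (the theorem of Jung and van der Kulk).
\item[(K2)] For every finite $\Delta$, the tame automorphism group of $k\{x,y\}$ is the amalgamated free product $A*_CB$.
\item[(K3)] For $|\Delta|\ge2$, the algebra $k\{x,y\}$ has wild automorphisms.
\end{itemize}
Against this background the remaining case $|\Delta|=1$ is posed as an open problem in \cite{TW}. It lies between a tame case and a wild one, and (K1) does not apply to it directly: $R$ has infinitely many variables, and an automorphism such as $(x,\,y+x_1)$ preserves none of the subrings $k[x_0,\dots,x_N,y_0,\dots,y_N]$. A reason to expect tameness is that linear differential operators in one derivation admit a Euclidean algorithm, which decomposes the automorphisms that are linear in the derivatives of $x$ (Example~\ref{ex:linear}). This algorithm has a nonlinear counterpart.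

\begin{theorem}\label{thm:main}
Let $k$ be any differential field of characteristic $0$ with one derivation. Every automorphism of $k\{x,y\}$ is tame.
\end{theorem}

In particular the answer does not depend on $k$. The proof uses (K1) and Rentschler's theorem on locally nilpotent derivations of $k[x,y]$; facts (K2) and (K3) enter only in the following consequences.

\begin{theorem}\label{thm:consequences}
Let $k$ be a differential field of characteristic $0$.
\begin{itemize}
\item[(a)] For $|\Delta|=1$, $\operatorname{Aut}k\{x,y\}=A*_CB$ with $C=A\cap B$.
\item[(b)] For a finite set $\Delta$ of commuting derivations, all automorphisms of $k\{x,y\}$ are tame if and only if $|\Delta|\le1$.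
\item[(c)] For $|\Delta|=1$, every finite subgroup of $\operatorname{Aut}k\{x,y\}$ is conjugate to a subgroup of $GL_2(k)$.
\end{itemize}
\end{theorem}

We prove Theorem~\ref{thm:main} by induction on the orders $m\le n$ in $x$ of the two components of an automorphism. Section~\ref{sec:order} defines orders and separants, Section~\ref{sec:examples} shows the method on examples, and Section~\ref{sec:terminal} treats the case where the induction stops. Section~\ref{sec:lnd} constructs the locally nilpotent derivation. For $m<n$ it yields one elementary automorphism that lowers $n$, determined almost uniquely (Theorem~\ref{thm:unequal}); for $m=n$ it reduces the problem to the plane (Section~\ref{sec:equal}). Section~\ref{sec:consequences} proves Theorem~\ref{thm:consequences}. Until then $\Delta=\{\delta\}$, and $k$ always has characteristic $0$.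

\section{Orders, separants and two coordinate systems}\label{sec:order}

\subsection*{Composition}
If $\varphi=(u,v)$ and $\tau=(\tau_1,\tau_2)$, then $\varphi\circ\tau=(\varphi(\tau_1),\varphi(\tau_2))$ is obtained from $\tau$ by substituting $u$ for $x$ and $v$ for $y$. Composition on the right therefore acts on the components of $\varphi$; for example $\varphi\circ(y,x)=(v,u)$. If $\tau$ is tame, then $\varphi$ is tame if and only if $\varphi\circ\tau$ is. Linear automorphisms are tame because $GL_2(k)$ is generated by diagonal matrices and transvections; for the exchange of variables,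
\[
(y,x)=(x+y,\,y)\circ(x,\,y-x)\circ(x+y,\,y)\circ(x,\,-y).
\]

\subsection*{Order in $x$}
Let $\partial_i=\partial/\partial x_i$. The \emph{order} $\operatorname{ord}h$ of $h\in R$ is the largest $i$ such that $x_i$ occurs in $h$, and $\operatorname{ord}h=-\infty$ if $h\in k\{y\}$. In characteristic $0$ the variable $x_i$ occurs in $h$ exactly when $\partial_ih\ne0$. If $m=\operatorname{ord}h\ge0$, the nonzero element $\partial_mh$ is the \emph{separant} of $h$; its order is at most $m$. The order ignores $y$ and its derivatives, which play the role of coefficients.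

The separant is the coefficient with which the new highest variable appears after differentiation: for $w=x_1^2y$ the separant is $2x_1y$, and $\delta w=2x_1y\,x_2+x_1^2y_1$. For $w\in R$ we write $w_j=\delta^jw$.

\begin{lemma}\label{lem:order}
Let $w\in R$ have order $m\ge0$ and separant $W$, and let $j\ge0$.
\begin{itemize}
\item[(a)] $\operatorname{ord}w_j=m+j$ and $\partial_{m+j}w_j=W$.
\item[(b)] If $F$ is a polynomial in $t_0,\dots,t_j$ with coefficients in $k\{y\}$, then $F(w_0,\dots,w_j)$ has order at most $m+j$, and
\[
\partial_{m+j}\,F(w_0,\dots,w_j)=\frac{\partial F}{\partial t_j}(w_0,\dots,w_j)\;W .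
\]
\end{itemize}
\end{lemma}

\begin{proof}
For $l\ge1$ we have $\partial_l\delta-\delta\partial_l=\partial_{l-1}$. Indeed, both sides are derivations of $R$; both vanish on $k$, since $\delta k\subseteq k$, and on every $y_i$; and both send $x_i$ to $1$ if $i=l-1$ and to $0$ otherwise. Hence $\partial_l(\delta w)=\delta(\partial_lw)+\partial_{l-1}w$, which is $0$ for $l>m+1$ and $W$ for $l=m+1$. This is (a) for $j=1$, and induction gives the rest. For (b), apply the chain rule: $\partial_l$ kills the coefficients of $F$, it kills $w_0,\dots,w_j$ if $l>m+j$, and $\partial_{m+j}$ kills $w_0,\dots,w_{j-1}$ and sends $w_j$ to $W$.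
\end{proof}

The action of $\delta$ on $k$ enters the proof of Theorem~\ref{thm:main} only through this lemma, and only through the inclusion $\delta k\subseteq k$. This is why the result does not depend on $k$.

\subsection*{The second coordinate system}
Let $\varphi=(u,v)$ be an automorphism. Since $\varphi(x_i)=u_i$ and $\varphi(y_i)=v_i$, the elements $u_i,v_i$ $(i\ge0)$ are algebraically independent over $k$ and generate $R$. So $R$ is a polynomial ring in two ways. For $h\in R$ we write $h_{u_i}$ and $h_{v_i}$ for the partial derivatives in the variables $u_i,v_i$, and the chain rule reads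
\begin{equation}\label{eq:chain}
\partial_lh=\sum_i h_{u_i}\,\partial_lu_i+\sum_i h_{v_i}\,\partial_lv_i .
\end{equation}
For $S\in k[x_0,\dots,x_j]$ we write $S_{x_i}$ for $\partial_iS$, and $S(u_0,\dots,u_j)=\varphi(S)$.

The ring $R$ is a unique factorization domain with $R^*=k^*$, as is every polynomial ring over a field. Divisibility and coprimality do not refer to coordinates, so a divisibility found in one system can be tested by degrees in the other. The next lemma records the two tests that we need.

\begin{lemma}\label{lem:div}
\begin{itemize}
\item[(a)] If $0\ne h\in R$ and $c\mid h$, then $\operatorname{ord}c\le\operatorname{ord}h$.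
\item[(b)] Let $a,b\in R$ be nonzero and coprime, let $s,t$ be two of the variables $u_i,v_i$, and let $c$ be $a$ or $b$. If $a\,c_s+b\,c_t=0$, then neither $s$ nor $t$ occurs in $c$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The degree in $x_i$ is additive on products, so a variable $x_i$ that occurs in $c$ occurs in $h$.

(b) Let $c=a$. Then $a\mid b\,a_t$, so $a\mid a_t$ by coprimality. If $a_t\ne0$, then $\deg_ta_t<\deg_ta$, which is impossible for a nonzero multiple of $a$. So $a_t=0$, and then $a\,a_s=0$ gives $a_s=0$. For $c=b$ we get in the same way $b\mid b_s$, then $b_s=0$, then $b_t=0$. In characteristic $0$, $c_s=c_t=0$ means that $s$ and $t$ do not occur in $c$.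
\end{proof}

\subsection*{Locally nilpotent derivations}
A $k$-derivation $D$ of a $k$-algebra $P$ is \emph{locally nilpotent} if for each $h\in P$ there is an $N$ with $D^Nh=0$. A partial derivative such as $\partial_n$ on $R$ is the basic example, because it lowers the degree in $x_n$. In two variables all such derivations are known.

\begin{theorem}[Rentschler \cite{Rentschler}; see also {\cite[Ch.~4]{Freudenburg}}]\label{thm:rentschler}
Let $k$ be a field of characteristic $0$ and $D$ a locally nilpotent $k$-derivation of $k[x,y]$. There are $p,q$ with $k[p,q]=k[x,y]$, $D(p)=0$ and $D(q)\in k[p]$.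
\end{theorem}

\section{The method in examples}\label{sec:examples}

Let $\varphi=(u,v)$ be an automorphism with $0\le m=\operatorname{ord}u\le n=\operatorname{ord}v$, let $U$ and $V$ be the separants of $u$ and $v$, and put $d=n-m$. By Lemma~\ref{lem:order}, $u_d$ has the same order as $v$ and has separant $U$. One therefore tries to remove $x_n$ from $v$ by means of $u_0,\dots,u_d$. For $S\in k[x_0,\dots,x_d]$ we have $\varphi\circ(x,\,y-S)=(u,\;v-S(u_0,\dots,u_d))$, the second component has order at most $n$, and Lemma~\ref{lem:order}(b) gives
\begin{equation}\label{eq:reduce}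
\partial_n\bigl(v-S(u_0,\dots,u_d)\bigr)=V-S_{x_d}(u_0,\dots,u_d)\,U .
\end{equation}
So this elementary move lowers the order of $v$ exactly when $S_{x_d}(u_0,\dots,u_d)=V/U$. Everything depends on the ratio $V/U$.

\begin{example}[the Euclidean algorithm]\label{ex:linear}
Suppose $u=\sum_{i\le m}\alpha_ix_i+f$ and $v=\sum_{i\le n}\beta_ix_i+g$ with $\alpha_i,\beta_i\in k$, $\alpha_m\beta_n\ne0$ and $f,g\in k\{y\}$. Then $V/U=\beta_n/\alpha_m$ is a scalar, and $S=(\beta_n/\alpha_m)x_d$ works. The new pair has the same form, since $\delta$ preserves it. Repeating the move, and exchanging the components when necessary, we run the Euclidean algorithm on the operators $\sum\alpha_i\delta^i$ and $\sum\beta_i\delta^i$, until one component lies in $k\{y\}$.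
\end{example}

\begin{example}[a nonlinear automorphism]\label{ex:nonlinear}
Let
\[
u=y+x^2,\qquad v=x+(y_1+2xx_1)^2 .
\]
Since $u_1=y_1+2xx_1$, we have $(u,v)=(y,x)\circ(x+y^2,\,y)\circ(x,\,y+x_1^2)$, so $(u,v)$ is an automorphism. Let us recover this factorization from the separants. Here $m=0$, $n=1$, $U=2x$ and $V=4x(y_1+2xx_1)$. The ratio $V/U=2u_1$ is a polynomial in $u_1$; integrating in $u_1$ gives $S=x_1^2$, and $v-u_1^2=x$.

The new pair $u=y+x^2$, $v=x$ has $m=n=0$, $U=2x=2v$ and $V=1$. Now $V/U=1/(2v)$ is not a polynomial, but its denominator and numerator lie in $k[u,v]$. They define the derivation $D(u)=2v$, $D(v)=1$ of $k[u,v]$, which is $\partial_0$ written in the coordinates $u,v$. Its kernel contains $u-v^2=y$, and replacing $u$ by $u-v^2$ gives the pair $(y,x)$.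
\end{example}

Why should the first ratio be a polynomial in $u_0,u_1$ when no factorization is known? Take any automorphism with $m=0$ and $n=1$, and assume for simplicity that $V=bU$ with $b\in k[u_0,u_1,u_2,v_0,v_1]$. Among these five variables only $u_2$ and $v_1$ involve $x_2$, with $\partial_2u_2=U$ and $\partial_2v_1=bU$. As a divisor of $V$, the element $b$ does not involve $x_2$, so \eqref{eq:chain} gives $0=\partial_2b=U\,(b_{u_2}+b\,b_{v_1})$. Lemma~\ref{lem:div}(b) with $a=1$ shows that $b\in k[u_0,u_1,v]$. On this ring $\partial_1$ acts as $U\cdot D$ with $D=\partial/\partial u_1+b\,\partial/\partial v$, so $D$ lowers the degree in $x_1$ and is locally nilpotent. A derivation of this shape is not locally nilpotent when $b$ involves $v$: for $b=v$ we have $D^Nv=v$, and for $b=v^2$ we have $D^Nv=N!\,v^{N+1}$. Granting this in general, $b\in k[u_0,u_1]$, and an antiderivative of $b$ in $u_1$ is the required $S$.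

The general proof must allow a denominator in $V/U$ and arbitrarily high derivatives of $u$ and $v$. First we settle the case where the process stops.

\section{Automorphisms with a component in $k\{y\}$}\label{sec:terminal}

\begin{lemma}\label{lem:terminal}
If $\varphi=(u,v)$ is an automorphism and $u\in k\{y\}$, then $u=\alpha y+\beta$ and $v=\gamma x+h$ with $\alpha,\gamma\in k^*$, $\beta\in k$, $h\in k\{y\}$. In particular $\varphi$ is tame.
\end{lemma}

\begin{proof}
Let $K=k[u_0,u_1,\dots]\subseteq k\{y\}$. We have $n=\operatorname{ord}v\ge0$, since otherwise all $u_i,v_i$ would lie in $k\{y\}$, whereas they generate $R$. Let $V$ be the separant of $v$. Write $r\in R$ as a polynomial in the $v_i$ over $K$, and suppose that some $v_i$ occurs, the highest being $v_j$. By Lemma~\ref{lem:order}(b), $\operatorname{ord}r\le n+j$ and $\partial_{n+j}r=r_{v_j}V\ne0$, so $\operatorname{ord}r=n+j\ge0$.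

Take $r=y$. Its order is $-\infty$, so no $v_i$ occurs, and $y\in K$. Take $r=x$. Since $x\notin K$, some $v_i$ occurs, and $n+j=\operatorname{ord}x=0$ gives $n=j=0$. Thus $v\in k\{y\}[x]$ and $x\in k\{y\}[v]$, say $x=F(v)$. Over the domain $k\{y\}$ degrees multiply under substitution, so $\deg F\cdot\deg_xv=1$. Hence $v=\gamma x+h$ and $x=\gamma'v+h'$ with $\gamma,\gamma',h,h'\in k\{y\}$, and comparing coefficients of $x$ gives $\gamma\gamma'=1$. So $\gamma\in k^*$.

It remains to determine $u$. Since $y\in K$, we have $u\notin k$. Let $s\ge0$ be the largest index such that $y_s$ occurs in $u$, and write $y$ as a polynomial in $u_0,\dots,u_j$ in which $u_j$ occurs. Lemma~\ref{lem:order}(b) with the roles of $x$ and $y$ exchanged gives $\partial y/\partial y_{s+j}=y_{u_j}\cdot\partial u/\partial y_s\ne0$, so $s=j=0$. Thus $u\in k[y]$ and $y\in k[u]$, and multiplicativity of degrees gives $u=\alpha y+\beta$ with $\alpha\in k^*$.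

Finally, $\varphi\circ(y,x)=(\gamma x+h,\;\alpha y+\beta)=(\gamma x+h,\;y)\circ(x,\;\alpha y+\beta)$ is a product of two elementary automorphisms.
\end{proof}

\section{The derivation defined by the separants}\label{sec:lnd}

From here to the end of Section~\ref{sec:unequal}, and in Proposition~\ref{prop:equal}, $\varphi=(u,v)$, $m\le n$, $d$, $U$ and $V$ are as in the first sentence of Section~\ref{sec:examples}. A priori $V/U$ is a fraction whose numerator and denominator involve any number of the $u_i,v_i$. To apply Lemma~\ref{lem:div}(b) we write it in lowest terms: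
\[
U=ae,\qquad V=be,\qquad a,b,e\in R\setminus\{0\},\qquad a,b\ \text{coprime}.
\]
By Lemma~\ref{lem:div}(a), $\operatorname{ord}a\le m$ and $\operatorname{ord}b\le n$. The variables of the second system whose order is at most $n$ are $u_0,\dots,u_d$ and $v=v_0$; let
\[
P=k[u_0,\dots,u_d,v]
\]
be the polynomial ring that they generate. We would like to restrict $\partial_n$ to $P$. It sends $u_d$ to $U$ and $v$ to $V$, and we have no control over the common factor $e$. The next proposition shows that $\partial_n$ divided by $e$ preserves $P$.

\begin{proposition}\label{prop:lnd}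
\begin{itemize}
\item[(a)] $a,b\in P$.
\item[(b)] Let $D$ be the $k$-derivation of $P$ with $D(u_j)=0$ for $j<d$, $D(u_d)=a$ and $D(v)=b$. Then $\partial_nh=e\,D(h)$ for all $h\in P$, and $D$ is locally nilpotent.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $i\ge0$ be minimal with $a,b\in k[u_0,\dots,u_{d+i},v_0,\dots,v_i]$, and suppose $i\ge1$. By Lemma~\ref{lem:order}(a), $\operatorname{ord}u_j=m+j$ and $\operatorname{ord}v_j=n+j$. So among these variables only $u_{d+i}$ and $v_i$ involve $x_{n+i}$, and $\partial_{n+i}u_{d+i}=ae$, $\partial_{n+i}v_i=be$. Let $c$ be $a$ or $b$. Since $\operatorname{ord}c\le n<n+i$, formula \eqref{eq:chain} gives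
\[
0=\partial_{n+i}c=e\,\bigl(a\,c_{u_{d+i}}+b\,c_{v_i}\bigr).
\]
By Lemma~\ref{lem:div}(b), neither $u_{d+i}$ nor $v_i$ occurs in $c$. This holds for $c=a$ and for $c=b$, contrary to the minimality of $i$. Hence $i=0$.

(b) By (a), $D=a\,\partial/\partial u_d+b\,\partial/\partial v$ maps $P$ to $P$. By Lemma~\ref{lem:order}(a), $\partial_nu_j=0$ for $j<d$, while $\partial_nu_d=ae$ and $\partial_nv=be$, so \eqref{eq:chain} gives $\partial_nh=e\,D(h)$ for $h\in P$. Let $\deg$ be the degree in $x_n$ on $R$. If $h\in P$ and $D(h)\ne0$, then
\[
\deg D(h)\le\deg e+\deg D(h)=\deg\partial_nh\le\deg h-1 .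
\]
Degrees of nonzero elements are nonnegative, so $D^Nh=0$ as soon as $N>\deg h$.
\end{proof}

\begin{remark}\label{rem:hyp}
Part (a) needs $\varphi$ to be an automorphism, so that $a$ and $b$ are polynomials in the $u_i,v_i$ and degrees in these variables exist on all of $R$. For the endomorphism $(u,v)=(x,\;x_1y)$ we have $U=1$ and $V=y$. Here $b=y$ does not lie in $P=k[x,x_1,x_1y]$, as one sees by setting $x_1=0$, and by \eqref{eq:reduce} no $S\in k[x_0,x_1]$ lowers the order of $v$.

The hypothesis $|\Delta|=1$ is what makes $u_d$ and $v$ comparable: of two variables $x_m$ and $x_n$, one is a derivative of the other. With two derivations $\delta_1,\delta_2$, neither of $x^{\delta_1}$ and $x^{\delta_2}$ is a derivative of the other, and the construction of $P$ and $D$ has no starting point.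
\end{remark}

\section{Unequal orders}\label{sec:unequal}

When $m<n$, the denominator $a$ has order less than $n$, so $D$ kills it. This extra relation forces $a$ to be a scalar, and local nilpotency then removes $v$ from $b$.

\begin{theorem}\label{thm:unequal}
Let $\varphi=(u,v)$ be an automorphism of $k\{x,y\}$ with $0\le m=\operatorname{ord}u<n=\operatorname{ord}v$, and let $d=n-m$. Then
\[
\frac{\partial v}{\partial x_n}=Q(u_0,\dots,u_d)\,\frac{\partial u}{\partial x_m}
\]
for a unique $Q\in k[x_0,\dots,x_d]$. A polynomial $S\in k[x_0,\dots,x_d]$ satisfies $\operatorname{ord}\bigl(v-S(u_0,\dots,u_d)\bigr)<n$ if and only if $S_{x_d}=Q$. Such an $S$ exists and is unique up to adding an element of $k[x_0,\dots,x_{d-1}]$.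
\end{theorem}

\begin{proof}
\emph{Step 1: $a\in k[u_0,\dots,u_{d-1}]$.} Since $\operatorname{ord}a\le m<n$, we have $0=\partial_na=e\,D(a)$, that is, $a\,a_{u_d}+b\,a_v=0$. By Lemma~\ref{lem:div}(b), neither $u_d$ nor $v$ occurs in $a$.

\emph{Step 2: $a\in k^*$.} Suppose $a\notin k$, and let $u_j$ be the highest variable that occurs in $a$. By Lemma~\ref{lem:order}(b), $\partial_{m+j}a=a_{u_j}U\ne0$, so $m+j\le\operatorname{ord}a\le m$ and $j=0$. Thus $a$ is a nonconstant polynomial in $u$ over $k$. Since $\deg_{x_m}u\ge1$, this gives
\[
\deg_{x_m}a\ge\deg_{x_m}u>\deg_{x_m}U ,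
\]
which is impossible for a divisor $a$ of $U\ne0$. So $a\in k^*$. Replacing $(a,b,e)$ by $(1,\,a^{-1}b,\,ae)$, we may assume $a=1$. Then $V=bU$ and $D=\partial/\partial u_d+b\,\partial/\partial v$.

\emph{Step 3: $b\in k[u_0,\dots,u_d]$.} View elements of $P$ as polynomials in $v$ over $k[u_0,\dots,u_d]$. Let $b$ have degree $s$ and leading coefficient $b_s$, and suppose $s\ge1$. We claim that if $h\in P$ has degree $t\ge1$, then $D(h)$ has degree $t+s-1\ge1$. Let $c$ be the leading coefficient of $h$. In $D(h)=h_{u_d}+b\,h_v$, the second term has degree $t+s-1$ and leading coefficient $t\,c\,b_s$, which is nonzero in characteristic $0$. The first term has degree at most $t$, and its coefficient of $v^t$ is $c_{u_d}$. If $s\ge2$, then $t+s-1>t$, and the claim holds. If $s=1$, the coefficient of $v^t$ in $D(h)$ is $c_{u_d}+t\,c\,b_1$. It is nonzero, because $\deg_{u_d}(t\,c\,b_1)\ge\deg_{u_d}c$, while $c_{u_d}$ is zero or has smaller degree in $u_d$ than $c$. This proves the claim. Starting from $h=v$, we find $D^N(v)\ne0$ for all $N$, contrary to Proposition~\ref{prop:lnd}(b). Hence $s=0$.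

\emph{Step 4: integration.} By Step 3, $b=Q(u_0,\dots,u_d)$ with $Q\in k[x_0,\dots,x_d]$, and $V=Q(u_0,\dots,u_d)\,U$. The polynomial $Q$ is unique because $U\ne0$ and the $u_i$ are algebraically independent. For $S\in k[x_0,\dots,x_d]$, the element $v-S(u_0,\dots,u_d)$ has order at most $n$, and \eqref{eq:reduce} becomes
\[
\partial_n\bigl(v-S(u_0,\dots,u_d)\bigr)=(Q-S_{x_d})(u_0,\dots,u_d)\;U .
\]
This vanishes if and only if $S_{x_d}=Q$. In characteristic $0$ the map $\partial_d$ on $k[x_0,\dots,x_d]$ is surjective, since $x_d^{\,l}=\partial_d\bigl(x_d^{\,l+1}/(l+1)\bigr)$, and its kernel is $k[x_0,\dots,x_{d-1}]$.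
\end{proof}

\section{Equal orders and the proof of Theorem~\ref{thm:main}}\label{sec:equal}

The induction is on $\nu(\varphi)=\nu(u)+\nu(v)$, where $\nu(h)=\operatorname{ord}h+1$ if $h\notin k\{y\}$ and $\nu(h)=0$ if $h\in k\{y\}$. When $m=n$, Step 1 above is not available, and one elementary move need not lower $\nu$.

\begin{example}\label{ex:equal}
Let $w=y+x^2$ and $\varphi=(x,\,y+x^2)\circ(x+y^2,\,y)=(x+w^2,\;w)$. Both orders are $0$, and the separants $U=1+4xw$ and $V=2x$ are coprime nonunits. Suppose that $\varphi\circ(x,\,\beta y+g)=(u,\;\beta v+\varphi(g))$ has smaller $\nu$, that is, $\beta v+\varphi(g)\in k\{y\}$. If the highest variable in $g$ were $x_j$ with $j\ge1$, then $\partial_j(\beta v+\varphi(g))=\varphi(g_{x_j})\,U\ne0$ by Lemma~\ref{lem:order}(b). So $g\in k[x]$, and $\beta V+g'(u)U=0$ gives $U\mid V$, which is false. For $\varphi\circ(\alpha x+f,\,y)$ the same computation with $u$ and $v$ exchanged gives $V\mid U$, which is also false.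

The derivation $D$ still shows what to do. Here $e=1$ and $x=u-v^2$, so $a=1+4v(u-v^2)$ and $b=2(u-v^2)$. For $q=u-v^2$ and $p=v-q^2$ we get $D(q)=a-2vb=1$ and $D(p)=b-2q=0$. In fact $p=y$ and $q=x$.
\end{example}

For $m=n$ the ring $P$ has only two variables, so the theorems on the plane apply to it.

\begin{proposition}\label{prop:equal}
Suppose $m=n\ge0$. There is a tame automorphism $\tau=(\tau_1,\tau_2)$ with $\tau_1,\tau_2\in k[x,y]$ such that $\varphi\circ\tau=(p,q)$ satisfies $\operatorname{ord}p<n$ and $\operatorname{ord}q\le n$.
\end{proposition}

\begin{proof}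
Here $d=0$, and $D$ is a locally nilpotent derivation of the polynomial ring $P=k[u,v]$. By Theorem~\ref{thm:rentschler} there are $p,q$ with $k[p,q]=k[u,v]$ and $D(p)=0$. Write $p=\tau_1(u,v)$ and $q=\tau_2(u,v)$ with $\tau_1,\tau_2\in k[x,y]$. Then $k[\tau_1,\tau_2]=k[x,y]$, so $x\mapsto\tau_1$, $y\mapsto\tau_2$ is an automorphism of $k[x,y]$, and by (K1) it is a product of automorphisms $(\alpha x+f(y),\,y)$ and $(x,\,\beta y+g(x))$ of $k[x,y]$. The same pairs define elementary automorphisms of $R$. Their product in $\operatorname{Aut}R$ sends $x$ to $\tau_1$ and $y$ to $\tau_2$, so $\tau=(\tau_1,\tau_2)$ is a tame automorphism of $R$, and $\varphi\circ\tau=(p,q)$. Elements of $k[u,v]$ have order at most $n$, and $\partial_np=e\,D(p)=0$ gives $\operatorname{ord}p<n$.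
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\varphi=(u,v)$ be an automorphism, and assume that all automorphisms with smaller $\nu$ are tame. Composing with $(y,x)$ on the right changes neither $\nu$ nor tameness, so we may assume $\operatorname{ord}u\le\operatorname{ord}v=n$.

If $u\in k\{y\}$, then $\varphi$ is tame by Lemma~\ref{lem:terminal}.

If $0\le\operatorname{ord}u<n$, let $S$ be as in Theorem~\ref{thm:unequal} and let $\tau=(x,\,y-S)$, which is elementary. Then $\varphi\circ\tau=(u,\;v-S(u_0,\dots,u_d))$ has smaller $\nu$.

If $0\le\operatorname{ord}u=n$, let $\tau$ be as in Proposition~\ref{prop:equal}. Then $\nu(\varphi\circ\tau)\le n+(n+1)<2n+2=\nu(\varphi)$.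

In the last two cases $\varphi\circ\tau$ and $\tau$ are tame, hence so is $\varphi$.
\end{proof}

The proof is a procedure for decomposing $\varphi$ into elementary automorphisms. If the orders differ, divide the separants, express the quotient in $u_0,\dots,u_d$, and integrate in $u_d$. If they agree, change coordinates in the plane $k[u,v]$ as in Proposition~\ref{prop:equal}. After at most $\nu(\varphi)$ such steps one component lies in $k\{y\}$, and Lemma~\ref{lem:terminal} finishes the decomposition.

\begin{remark}\label{rem:char}
Characteristic $0$ is used whenever a vanishing partial derivative is taken to mean that a variable does not occur, in Steps 3 and 4 of Theorem~\ref{thm:unequal}, and in Theorem~\ref{thm:rentschler}. In characteristic $\ell>0$ the argument breaks down at several of these points. The element $w=x^\ell+y$ involves $x$, but $\partial_0w=0$ and $\delta w=y_1\in k\{y\}$, so Lemma~\ref{lem:order}(a) fails. The derivation $\partial/\partial u_d+v^2\,\partial/\partial v$ satisfies $D^\ell v=\ell!\,v^{\ell+1}=0$, so the claim in Step 3 fails. And $x_d^{\,\ell-1}$ has no antiderivative in $x_d$.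
\end{remark}

\section{The structure of the automorphism group}\label{sec:consequences}

Recall that a group $\Gamma$ with subgroups $A$, $B$ and $C=A\cap B$ is the \emph{amalgamated free product} $A*_CB$ if $A$ and $B$ generate $\Gamma$ and no product $g_1\cdots g_r$ with $r\ge1$ and factors alternately in $A\setminus C$ and $B\setminus C$ equals $1$. Every $g\in\Gamma\setminus C$ is such a product, and the number $r$ of factors depends only on $g$; it is the \emph{length} of $g$, and elements of $C$ have length $0$. By \cite[I.4.3, Theorem~8]{Serre}, a subgroup of $A*_CB$ whose elements have bounded length is conjugate to a subgroup of $A$ or of $B$. We also use Maschke's theorem: if a finite group acts linearly on a finite-dimensional vector space over a field of characteristic $0$, then every invariant subspace has an invariant complement.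

\begin{proof}[Proof of Theorem~\ref{thm:consequences}]
(a) By Theorem~\ref{thm:main} the automorphism group equals the tame group, which is $A*_CB$ by (K2).

(b) The case $|\Delta|=0$ is (K1), the case $|\Delta|=1$ is Theorem~\ref{thm:main}, and the case $|\Delta|\ge2$ is (K3).

(c) Let $G$ be a finite subgroup. Its elements have bounded length, so by (a) and the theorem just recalled we may assume $G\subseteq A$ or $G\subseteq B$. It suffices to find an automorphism $\sigma=(\tilde x,\tilde y)$ such that $k\tilde x\oplus k\tilde y$ is $G$-invariant. For then each $\sigma^{-1}g\sigma$ with $g\in G$ maps $kx\oplus ky$ to $\sigma^{-1}g(k\tilde x\oplus k\tilde y)=kx\oplus ky$, and an automorphism that preserves $kx\oplus ky$ is linear.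

\emph{Case $G\subseteq A$.} The group $G$ acts $k$-linearly on $E=k\oplus kx\oplus ky$, and $k$ is invariant. An invariant complement of $k$ maps isomorphically onto $E/k$, so it has a basis $\tilde x=x+c$, $\tilde y=y+c'$ with $c,c'\in k$. Take $\sigma$ to be the translation $(x+c,\;y+c')$.

\emph{Case $G\subseteq B$.} The group $G$ acts $k$-linearly on $k\oplus ky$, and an invariant complement of $k$ is a line $k\tilde y$ with $\tilde y=y+c$, $c\in k$. The orbit of $x$ involves derivatives of $y$, so we construct $\tilde x$ by averaging. Write $g(x)=\alpha_gx+f_g$ with $\alpha_g\in k^*$ and $f_g\in k\{y\}$. Elements of $B$ fix $k$ and preserve $k\{y\}$, so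
\[
(g'g)(x)=\alpha_g\alpha_{g'}x+\alpha_gf_{g'}+g'(f_g)\qquad(g,g'\in G)
\]
shows that $\alpha_{g'g}=\alpha_{g'}\alpha_g$. Put
\[
\tilde x=\frac1{|G|}\sum_{g\in G}\alpha_g^{-1}g(x)=x+h,\qquad h=\frac1{|G|}\sum_{g\in G}\alpha_g^{-1}f_g\in k\{y\}.
\]
For $g'\in G$,
\[
g'(\tilde x)=\frac1{|G|}\sum_{g\in G}\alpha_g^{-1}(g'g)(x)=\frac{\alpha_{g'}}{|G|}\sum_{g\in G}\alpha_{g'g}^{-1}(g'g)(x)=\alpha_{g'}\tilde x .
\]
So the lines $k\tilde x$ and $k\tilde y$ are invariant, $\sigma=(x+h,\;y+c)$ lies in $B$, and $\sigma^{-1}G\sigma$ consists of diagonal automorphisms.
\end{proof}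

\begin{thebibliography}{9}

\bibitem{Freudenburg}
Freudenburg, \emph{Algebraic Theory of Locally Nilpotent Derivations}.

\bibitem{Rentschler}
Rentschler, C. R. Acad. Sci. Paris 267 (1968), 384--387.

\bibitem{Serre}
Serre, \emph{Trees}.

\bibitem{TW}
\emph{Tame and wild automorphisms of differential polynomial algebras of rank 2},
\texttt{http://\allowbreak dspace.enu.kz:8080/\allowbreak bitstream/\allowbreak handle/\allowbreak enu/\allowbreak 20354/\allowbreak Tame-\allowbreak and-\allowbreak Wild-\allowbreak Automorphisms-\allowbreak of-\allowbreak Differential-\allowbreak Polynomial-\allowbreak Algebras-\allowbreak of-\allowbreak Rank-\allowbreak 2Journal-\allowbreak of-\allowbreak Mathematical-\allowbreak Sciences-\allowbreak United-\allowbreak States.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}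

\end{thebibliography}
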